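\title{Intervals maximize time--frequency concentration on $\mathbb{Z}_N$ when $|W|\,|T|\le N$}

\begin{abstract}
Let $W$ be an interval of $n$ frequencies in $\mathbb{Z}_N$, and let $T$ range over the sets of $a$ time indices. We prove that if $na\le N$, then the norm of the time- and band-limiting operator $P_WP_T$ is largest when $T$ is an interval and, for $n\ge2$, only then. The case $na=N$ confirms a conjecture posed in \cite{UP}. The analogue on the real line, for $|W|\,|T|\le1$, follows by discretization. The proof is a rearrangement inequality for the Dirichlet kernel: a set that feels the positive side lobes of the kernel is split into two weakly interacting parts, which are then rearranged and placed side by side.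
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A signal may use only $a$ time samples. Where should they be placed so that as much of its energy as possible falls in a given frequency band?

Let $N\ge1$, and index sequences $x\in\mathbb{C}^N$ by $\mathbb{Z}_N=\{0,1,\dots,N-1\}$, with indices taken modulo $N$. The discrete Fourier transform
\[
\hat x_w=N^{-1/2}\sum_{t=0}^{N-1}x_t\,e^{-2\pi iwt/N},\qquad w\in\mathbb{Z}_N,
\]
is unitary on $\ell^2(\mathbb{Z}_N)$. For $T\subseteq\mathbb{Z}_N$, the time-limiting operator $P_T$ keeps $x_t$ for $t\in T$ and sets the other entries of $x$ to zero. For $W\subseteq\mathbb{Z}_N$, the band-limiting operator $P_W$ keeps $\hat x_w$ for $w\in W$ and sets the other entries of $\hat x$ to zero. Both are orthogonal projections. The squared operator norm $\|P_WP_T\|^2$ is the maximum of $\|P_Wx\|^2/\|x\|^2$ over nonzero $x$ supported on $T$, that is, the largest fraction of its energy that such a sequence can have in $W$. An \emph{interval} is a set $\{b,b+1,\dots,b+l-1\}$ of consecutive indices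 modulo $N$.

By Fourier inversion, $P_W$ has the matrix entries
\begin{equation}\label{eq:PW}
(P_W)_{ts}=\frac1N\sum_{w\in W}e^{2\pi iw(t-s)/N},
\end{equation}
and $\|P_WP_T\|^2=\|(P_WP_T)^*(P_WP_T)\|=\|P_TP_WP_T\|$ is the largest eigenvalue of the positive semidefinite submatrix with rows and columns in $T$. Its diagonal entries equal $|W|/N$, so its trace is $|W|\,|T|/N$ whatever the shape of $T$, and $\|P_WP_T\|^2\le|W|\,|T|/N$. Full concentration is thus impossible for $|W|\,|T|<N$, and $|W|\,|T|=N$ is the first case that the trace bound leaves open. There the shape of the sets matters. For $N=4$ and $W=\{0,2\}$ the entries \eqref{eq:PW} are $\frac14(1+(-1)^{t-s})$. The set $T=\{0,2\}$ gives the $2\times2$ matrix with all entries $\frac12$, of norm $1$, while the interval $T=\{0,1\}$ gives half the identity, of norm $\frac12$.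

In that example $W$ is not an interval. If $W$ is an interval of $n$ frequencies, the entry \eqref{eq:PW} has modulus $|\sin(\pi nj/N)|/(N|\sin(\pi j/N)|)$ at $j=t-s\not\equiv0$. This function has a peak of half-width $N/n$ around $j=0$, followed by smaller oscillations. With the trace fixed, a large top eigenvalue needs large off-diagonal entries, so one expects the points of $T$ to cluster. The following conjecture is posed in \cite{UP}.

\begin{quote}
\emph{If $W$ is an interval and $|W|\,|T|=N$, then among all sets $T$ of the given cardinality, $\|P_WP_T\|$ is maximized when $T$ is also an interval.}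
\end{quote}

The conjecture is true. It is the case $na=N$ of part (a) of the following theorem.

\begin{theorem}\label{thm:main}
Let $W\subseteq\mathbb{Z}_N$ be an interval with $|W|=n$, and let $a$ be an integer with $1\le a\le N/n$. Let $\lambda^*$ be the common value of $\|P_WP_I\|^2$ over the intervals $I$ with $|I|=a$.
\begin{enumerate}
\item[(a)] $\|P_WP_T\|^2\le\lambda^*$ for every $T\subseteq\mathbb{Z}_N$ with $|T|=a$.
\item[(b)] If $n\ge2$ and $|T|=a$, then equality holds only if $T$ is an interval. If $n=1$, every $T$ with $|T|=a$ gives $\|P_WP_T\|^2=a/N$.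
\end{enumerate}
\end{theorem}

On $L^2(\mathbb{R})$ we use the Fourier transform $\hat f(w)=\int f(t)e^{-2\pi iwt}\,dt$. There $P_T$ multiplies $f$ by the indicator of $T$, $P_W$ multiplies $\hat f$ by the indicator of $W$, and $|\cdot|$ is Lebesgue measure.

\begin{corollary}\label{cor:cont}
Let $W\subseteq\mathbb{R}$ be an interval and let $T\subseteq\mathbb{R}$ be measurable with $|W|\,|T|\le1$. Then $\|P_WP_T\|\le\|P_WP_{[0,|T|]}\|$ on $L^2(\mathbb{R})$.
\end{corollary}

The hypothesis $a\le N/n$ says that an interval of $a$ points sees only the central peak of the kernel. Some bound on $a$ is needed in (b): if $n+a>N$, the ranges of $P_W$ and $P_T$ have a common nonzero vector by a dimension count, so $\|P_WP_T\|=1$ for every $T$, for instance for $N=4$, $n=3$, $T=\{0,2\}$.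

For $n=1$ the matrix $P_TP_WP_T$ has rank one, so its norm is its trace $a/N$, and the theorem holds. \emph{In Sections \ref{sec:kernel}--\ref{sec:unique} we assume $n\ge2$ and put $m=N/n$}, a real number with $1\le a\le m$. Section~\ref{sec:kernel} reduces the problem to a real quadratic form, Section~\ref{sec:plan} solves the case $a=2$ and lays out the general argument, Sections \ref{sec:rearr}--\ref{sec:split} supply its three tools, and Sections \ref{sec:a}--\ref{sec:cont} prove (a), (b) and the corollary.

\section{Reduction to the Dirichlet kernel}\label{sec:kernel}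

The entries \eqref{eq:PW} are complex only because $W$ is not centered at the frequency $0$. Centering $W$ leads to the normalized Dirichlet kernel
\[
\kappa_n(u)=\frac1n\sum_{w=0}^{n-1}\cos\Big(2\pi\Big(w-\frac{n-1}2\Big)\frac un\Big),\qquad u\in\mathbb{R}.
\]
The frequencies $w-\frac{n-1}2$ are symmetric about $0$, so each cosine may be replaced by the corresponding exponential, and the geometric sum gives
\begin{equation}\label{eq:closed}
\kappa_n(u)=\frac{\sin\pi u}{n\sin(\pi u/n)}\qquad(u\notin n\mathbb{Z}).
\end{equation}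
The function $\kappa_n$ is even, $\kappa_n(0)=1$ and $|\kappa_n|\le1$. Replacing $u$ by $u+n$ adds $2\pi w-\pi(n-1)$ to each argument, so
\begin{equation}\label{eq:sym}
\kappa_n(u+n)=(-1)^{n-1}\kappa_n(u),\qquad \kappa_n(n-u)=(-1)^{n-1}\kappa_n(u).
\end{equation}
We write $\kappa=\kappa_n$ and, for integers $j$,
\[
k(j)=\kappa(j/m),\qquad\text{so that}\qquad k(j+N)=(-1)^{n-1}k(j).
\]

\begin{proposition}\label{prop:reduce}
Let $T\subseteq\mathbb{Z}_N$ be nonempty, and fix any integer representatives of its elements. The real symmetric matrix $K_T=(k(t-s))_{t,s\in T}$ is positive semidefinite, and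
\begin{equation}\label{eq:form}
\|P_WP_T\|^2=\frac1m\|K_T\|=\frac1m\max\Big\{\sum_{t,s\in T}f_tf_s\,k(t-s)\ :\ f\ \text{real},\ \sum_{t\in T}f_t^2=1\Big\}.
\end{equation}
In particular all intervals with $a$ points give the same value $\lambda^*$, and $m\lambda^*$ is the largest eigenvalue of $K_a=(k(i-j))_{1\le i,j\le a}$.
\end{proposition}

\begin{proof}
Let $W=\{b,\dots,b+n-1\}$ and $\omega=\frac{2\pi}N\big(b+\frac{n-1}2\big)$. Factoring $e^{i\omega(t-s)}$ out of \eqref{eq:PW} leaves $\frac nN\kappa\big(\frac{n(t-s)}{N}\big)$, so $(P_W)_{ts}=\frac1me^{i\omega t}k(t-s)e^{-i\omega s}$. The matrix of $P_TP_WP_T$ on $T$ is therefore $\frac1mDK_TD^*$ with $D$ the diagonal unitary matrix with entries $e^{i\omega t}$. Hence $K_T$ is positive semidefinite, its norm is its largest eigenvalue, and for a real symmetric matrix this eigenvalue is the maximum of the quadratic form over real unit vectors. For an interval take consecutive integers as representatives; then $K_T=K_a$.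
\end{proof}

We call $|u|<1$ the \emph{main lobe} of $\kappa$ and the intervals between later zeros its \emph{side lobes}; see Figure~\ref{fig:kappa}. The proof uses only the following information about them.

\begin{lemma}\label{lem:lobes}
Let $n\ge2$.
\begin{enumerate}
\item[(i)] On $[0,1]$, $\kappa$ decreases strictly from $1$ to $0$, and $\kappa(u)\ge\frac{\sin\pi u}{\pi u}$ for $0<u\le1$.
\item[(ii)] $\kappa<0$ on $(1,2)$; moreover $\kappa(2)=-1$ if $n=2$ and $\kappa(2)=0$ if $n\ge3$.
\item[(iii)] If $n\ge4$, then $\kappa(\frac12)<0.654$, $\kappa(\frac23)<0.434$, and $|\kappa|<0.28$ on $[1,n-1]$.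
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The function $x\cot x$ has derivative $(\sin x\cos x-x)/\sin^2x<0$ on $(0,\pi)$. Since $\pi u/n<\pi u$, formula \eqref{eq:closed} gives
\[
(\log\kappa)'(u)=\frac1u\Big[\pi u\cot\pi u-\frac{\pi u}n\cot\frac{\pi u}n\Big]<0\qquad(0<u<1).
\]
Also $\kappa(1)=0$, and the lower bound follows from $n\sin(\pi u/n)\le\pi u$.

(ii) For $0<u<n$ the denominator in \eqref{eq:closed} is positive, so $\kappa(u)$ has the sign of $\sin\pi u$. For $n=2$ use \eqref{eq:sym} to evaluate $\kappa(2)$.

(iii) Since $\sin x/x$ decreases on $(0,\pi)$, the quantity $n\sin(\pi u/n)=\pi u\cdot\frac{\sin(\pi u/n)}{\pi u/n}$ increases with $n$ for fixed $u>0$ and $n>u$. Hence $|\kappa_n(u)|\le|\kappa_4(u)|$ for $n\ge4$ and $0\le u\le2$. Two applications of the double-angle formula to $\sin\pi u$ give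
\[
\kappa_4(u)=\cos\frac{\pi u}4\cos\frac{\pi u}2 .
\]
Thus $\kappa(\frac12)\le\cos\frac\pi8\cos\frac\pi4<0.654$ and $\kappa(\frac23)\le\cos\frac\pi6\cos\frac\pi3<0.434$. For the last bound we may assume $1\le u\le n/2$ by \eqref{eq:sym}. If $u\le2$, put $c=\cos\frac{\pi u}4\in[0,1/\sqrt2]$. Then $|\kappa_4(u)|=c(1-2c^2)$, which is largest at $c=1/\sqrt6$, with value $\frac2{3\sqrt6}<0.28$. If $2\le u\le n/2$, then $\sin(\pi u/n)\ge\sin(2\pi/n)$, and the monotonicity in $n$ gives $|\kappa(u)|\le\frac1{n\sin(2\pi/n)}\le\frac1{4\sin(\pi/2)}=\frac14$.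
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=1.7]
\draw[->] (-0.1,0)--(4.3,0) node[right]{$u$};
\draw[->] (0,-1.15)--(0,1.2);
\draw[thick,domain=0:4,samples=100] plot (\x,{cos(45*\x)*cos(90*\x)});
\draw[dashed] (1,0.28)--(3,0.28) node[right]{\scriptsize $0.28$};
\draw[dashed] (3,-0.28)--(1,-0.28) node[left]{\scriptsize $-0.28$};
\foreach \p in {0,...,8} \node[circle,fill,inner sep=1.3pt] at ({\p/2},{cos(22.5*\p)*cos(45*\p)}) {};
\node[above right] at (1,0) {\scriptsize $1$};
\node[above left] at (2,0) {\scriptsize $2$};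
\node[below left] at (3,0) {\scriptsize $3$};
\node[above] at (4,0) {\scriptsize $4$};
\node[left] at (0,1) {\scriptsize $1$};
\node[left] at (0,-1) {\scriptsize $-1$};
\end{tikzpicture}
\caption{The kernel $\kappa_4(u)=\cos\frac{\pi u}4\cos\frac{\pi u}2$ on $[0,4]$: the decreasing main lobe on $[0,1]$, a negative side lobe on $(1,2)$, a positive side lobe on $(2,3)$, and the reflected main lobe. The dots are the values $k(j)=\kappa_4(j/2)$, $0\le j\le8$, for $N=8$ and $n=4$.}\label{fig:kappa}
\end{figure}

\section{Two points, and the plan of the proof}\label{sec:plan}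

\subsection{The case $a=2$}

Let $a=2\le m$ and $T=\{t,t+d\}$ with $1\le d\le N/2$. The matrix $K_T$ has eigenvalues $1\pm k(d)$, so $\|P_WP_T\|^2=(1+|k(d)|)/m$, and the theorem claims that $|k(d)|<k(1)$ for $d\ge2$. If $d<m$, this is the strict decrease of the main lobe. If $d\ge m$, monotonicity says nothing, and we compare two constants instead. Put $u=d/m\in[1,n/2]$. For $n=2$ we have $u=1$ and $k(d)=0$; for $n=3$ we have $k(d)=\frac13(1+2\cos\frac{2\pi u}3)\in[-\frac13,0]$; for $n\ge4$ we have $|k(d)|<0.28$. On the other hand $m\ge2$, so $k(1)\ge\kappa(\frac12)\ge\frac2\pi>\frac13$. Two distant points interact with strength at most $\frac13$, and two adjacent points with strength at least $\frac2\pi$. The general proof makes the same comparison for two clusters in place of two points.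

\begin{example}\label{ex:8}
Let $N=8$, $n=4$, $a=m=2$, so that $k(j)=\cos\frac{\pi j}8\cos\frac{\pi j}4$. Then $k(1)=\cos\frac\pi8\cos\frac\pi4\approx0.65$, $k(2)=k(4)=0$, and $k(3)=-\sin\frac\pi8\cos\frac\pi4\approx-0.27$. The values of $\|P_WP_T\|^2$ for $d=1,2,3,4$ are approximately $0.83$, $0.5$, $0.64$, $0.5$. They are not monotone in $d$, and for $d=3$ the maximizer in \eqref{eq:form} is $(1,-1)/\sqrt2$, which changes sign.
\end{example}

\subsection{Signs and the cycle $\mathbb{Z}_M$}

Rearrangement arguments need nonnegative functions, so the signs of the maximizer must be removed. If $n$ is even, then $k(j+N)=-k(j)$, and replacing the representative $t$ by $t+N$ has the same effect in \eqref{eq:form} as reversing the sign of $f_t$. For $n=2$ this is visible in the identity $\sum f_tf_s\cos\frac{\pi(t-s)}N=\big|\sum f_te^{i\pi t/N}\big|^2$: a negative weight at a $2N$-th root of unity is a positive weight at the antipodal root. In Example~\ref{ex:8} the maximizer for $T=\{0,3\}$ becomes a positive function on $\{0,11\}\subset\mathbb{Z}_{16}$,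 whose points are at distance $5$, where $k(5)=-k(3)>0$ lies on the positive side lobe. For odd $n$ there is no such device, and the signs are treated separately in Section~\ref{sec:a}.

Accordingly, let $M=N$ if $n$ is odd and $M=2N$ if $n$ is even. Then $k$ is an even function on $\mathbb{Z}_M$, and
\begin{equation}\label{eq:M}
M=3m\ \text{ if }n=3,\qquad M\ge4m\ \text{ if }n\ne3 .
\end{equation}
For $j\in\mathbb{Z}_M$ let $|j|_M\in[0,M/2]$ be the smallest absolute value of a representative of $j$. Then $|t-s|_M$ is the distance along the cycle, a metric on $\mathbb{Z}_M$, and $k(j)=\kappa(|j|_M/m)$. Let $k_0$ be the main lobe of $k$: $k_0(j)=k(j)$ if $|j|_M<m$, and $k_0(j)=0$ otherwise. For real functions $g,h$ on $\mathbb{Z}_M$ put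
\[
Q(g,h)=\sum_{t,s\in\mathbb{Z}_M}g_th_s\,k(t-s),\qquad Q(g)=Q(g,g),\qquad Q_0(g)=\sum_{t,s\in\mathbb{Z}_M}g_tg_s\,k_0(t-s).
\]
These forms are invariant under translations and reflections of $\mathbb{Z}_M$. We write $\|g\|_1=\sum|g_t|$ and $\|g\|_2^2=\sum g_t^2$.

\begin{lemma}\label{lem:K}
Let $j\in\mathbb{Z}_M$.
\begin{enumerate}
\item[(K1)] $k_0$ is a nonnegative nonincreasing function of $|j|_M$; it is positive and strictly decreasing for $|j|_M<m$.
\item[(K2)] If $|j|_M\ge m$, and $n\le3$ or $|j|_M\le2m$, then $k(j)\le0$. If $|j|_M>m$, and $n\le3$ or $|j|_M<2m$, then $k(j)<0$.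
\item[(K3)] If $n\ge4$ and $|j|_M\ge m$, then $k(j)<0.28$.
\item[(K4)] If $n$ is odd, then $k(j)\ge-\frac13$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $u=|j|_M/m$, so that $u\le n/2$ for odd $n$ and $u\le n$ for even $n$. Statement (K1) is Lemma~\ref{lem:lobes}(i). For (K2) note that $u\le2$ if $n=2$ and $u\le\frac32$ if $n=3$. So $1\le u\le2$ in the first statement, while in the second either $1<u<2$, or $u=2=n$; apply Lemma~\ref{lem:lobes}(ii). For (K3), if $u\le n-1$, use Lemma~\ref{lem:lobes}(iii). Otherwise $n$ is even and $n-1<u\le n$, so $\kappa(u)=-\kappa(n-u)\le0$. For (K4), if $n=3$, then $k(j)=\frac13(1+2\cos\frac{2\pi j}N)\ge-\frac13$. If $n\ge5$, then $\kappa\ge0$ on $[0,1]$ and $\kappa>-0.28$ on $[1,n/2]$.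
\end{proof}

The next lemma is the basic use of the hypothesis $a\le m$.

\begin{lemma}\label{lem:short}
Let $g$ be a real function supported in an interval of $\mathbb{Z}_M$ with $l$ points. If $l\le m$, then $k=k_0>0$ on all differences of points of the interval, and $Q(g)=Q_0(g)$. If $l\le a$, then $Q(g)\le m\lambda^*\|g\|_2^2$.
\end{lemma}

\begin{proof}
The differences are integers of absolute value at most $l-1<m<M/2$, so they are equal in absolute value to the distances on the cycle, and these are less than $m$. If $l\le a$, translate the support into $\{1,\dots,a\}$; then $Q(g)$ is the quadratic form of $K_a$, whose largest eigenvalue is $m\lambda^*$.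
\end{proof}

\subsection{The key inequality}

A \emph{rearrangement} of $g$ is a function $g\circ\pi$ with $\pi$ a permutation of $\mathbb{Z}_M$. List the elements of $\mathbb{Z}_M$ in the order
\begin{equation}\label{eq:list}
0,\ 1,\ -1,\ 2,\ -2,\ \dots,
\end{equation}
ending with $M/2$ if $M$ is even and with $-\frac{M-1}2$ if $M$ is odd. For $g\ge0$ let $g^\circ$ be the rearrangement of $g$ that is nonincreasing along the list. Initial segments of the list are intervals, so if $g$ has $l$ nonzero values, $g^\circ$ is supported on an interval with $l$ points. The heart of the paper is the following inequality.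

\begin{proposition}\label{prop:key}
If $g\ge0$ on $\mathbb{Z}_M$ has support $S$ with $1\le|S|\le m$, then $Q(g)\le Q(g^\circ)$. The inequality is strict if $n\ge4$ and $S$ contains two points at distance at least $2m$.
\end{proposition}

For a kernel that decreases with distance, this holds for all $g\ge0$ (Section~\ref{sec:rearr}). That result applies to $k_0$, and it suffices when $k\le k_0$ on the differences of $S$, which by (K2) can fail only if $n\ge4$ and two points of $S$ are more than $2m$ apart. For such $S$ we imitate the case $a=2$. We split $g=g_1+g_2$ so that $Q(g_1,g_2)\le0.58\,\|g_1\|_1\|g_2\|_1$ (Section~\ref{sec:split}), rearrange each part by induction, and place the two rearranged parts side by side, where their interaction is at least $0.587\,\|g_1\|_1\|g_2\|_1$ (Section~\ref{sec:glue}). The induction is run on the inequality $Q(g)\le Q(g^\circ)$, not on eigenvalues, because $g^\circ$ keeps the masses $\|g_i\|_1$ in which the two interactions are compared.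

\section{Rearrangement for monotone kernels}\label{sec:rearr}

\begin{lemma}\label{lem:riesz}
Let $h$ be a nonincreasing function of $|j|_M$, and let $E(g)=\sum_{t,s}g_tg_s\,h(t-s)$. Then $E(g)\le E(g^\circ)$ for all $g\ge0$ on $\mathbb{Z}_M$.
\end{lemma}

The idea is to compare $g$ across a mirror of the regular $M$-gon: moving the larger of each pair of mirror values to the same side does not decrease $E$. Two mirrors suffice, because they generate all consecutive pairs of the list \eqref{eq:list}.

\begin{proof}
For $\epsilon\in\{0,1\}$ let $\sigma_\epsilon(t)=\epsilon-t$, and let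
\[
H_0=\{j:1\le j<M/2\},\qquad H_1=\{-j:0\le j\le\lfloor M/2\rfloor-1\}.
\]
The two-element orbits of $\sigma_0$ are the sets $\{j,-j\}$ with $j\in H_0$, and those of $\sigma_1$ are the sets $\{-j,j+1\}$ with $-j\in H_1$. In each orbit the point $p\in H_\epsilon$ immediately precedes $\sigma_\epsilon p$ in the list, and every pair of consecutive list elements is such an orbit. Fix $\epsilon$, and write $\sigma=\sigma_\epsilon$, $H=H_\epsilon$.

\emph{Points on the same side are closer.} Let $p,p'\in H$, and put $\alpha=\frac{2\pi}M(p-\frac\epsilon2)$, $\alpha'=\frac{2\pi}M(p'-\frac\epsilon2)$. Both angles lie in $(0,\pi)$ if $\epsilon=0$ and in $(-\pi,0)$ if $\epsilon=1$. Hence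
\[
\cos\frac{2\pi(p-p')}M-\cos\frac{2\pi(p-\sigma p')}M=\cos(\alpha-\alpha')-\cos(\alpha+\alpha')=2\sin\alpha\sin\alpha'>0 .
\]
Since $\cos\frac{2\pi j}M$ is a decreasing function of $|j|_M$, we get $|p-p'|_M\le|p-\sigma p'|_M$. As $\sigma$ is an isometric involution, $h(\sigma p-\sigma p')=h(p-p')\ge h(p-\sigma p')=h(\sigma p-p')$.

\emph{Sorting across the mirror.} Define $g^\sigma$ by $g^\sigma_p=\max(g_p,g_{\sigma p})$ and $g^\sigma_{\sigma p}=\min(g_p,g_{\sigma p})$ for $p\in H$, and $g^\sigma=g$ at fixed points. This is a rearrangement of $g$, and we claim $E(g^\sigma)\ge E(g)$. Group the terms of $E$ by the orbits of $t$ and $s$. Two distinct two-element orbits $\{p,\sigma p\}$ and $\{p',\sigma p'\}$ contribute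
\[
2h(p-p')\,U+2h(p-\sigma p')\,V,\qquad U=g_pg_{p'}+g_{\sigma p}g_{\sigma p'},\quad V=g_pg_{\sigma p'}+g_{\sigma p}g_{p'} .
\]
Sorting leaves $U+V=(g_p+g_{\sigma p})(g_{p'}+g_{\sigma p'})$ unchanged and replaces $U-V=(g_p-g_{\sigma p})(g_{p'}-g_{\sigma p'})$ by its absolute value. Since $U$ has the larger weight, the contribution does not decrease. The terms within one orbit are symmetric in $g_p$ and $g_{\sigma p}$. A fixed point is equidistant from $p$ and $\sigma p$, so its terms with that orbit depend only on $g_p+g_{\sigma p}$. The terms among fixed points do not change. This proves the claim.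

\emph{Conclusion.} Let $\varphi$ be strictly decreasing along the list. Among the finitely many rearrangements of $g$ that maximize $E$, choose $g'$ with $\sum_t\varphi(t)g'_t$ maximal. If $(g')^\sigma\ne g'$ for $\sigma=\sigma_0$ or $\sigma_1$, then $(g')^\sigma$ also maximizes $E$, and it has a larger sum, because every exchange moves a larger value to the earlier point. So $g'_p\ge g'_{\sigma p}$ for all orbits of both reflections. Thus $g'$ is nonincreasing along the list, $g'=g^\circ$, and $E(g)\le E(g^\circ)$.
\end{proof}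

Combined with (K1) and Lemma~\ref{lem:short}, this gives the form that we use:
\begin{equation}\label{eq:Q0}
Q_0(g)\le Q_0(g^\circ)=Q(g^\circ)\qquad\text{if $g\ge0$ has at most $m$ nonzero values.}
\end{equation}

\section{Placing two clusters side by side}\label{sec:glue}

Put
\[
\theta_1=\frac2\pi\Big(\frac43-\frac{\pi^2}{24}\Big)>0.587 .
\]

\begin{lemma}\label{lem:glue}
Let $g_1,g_2\ge0$ be nonzero functions on $\mathbb{Z}_M$ with disjoint supports of sizes $a_1,a_2$, where $a_1+a_2\le m$, and let $g=g_1+g_2$. Then
\[
Q(g_1^\circ)+Q(g_2^\circ)+2\theta_1\|g_1\|_1\|g_2\|_1\le Q(g^\circ).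
\]
\end{lemma}

Adjacent blocks of lengths $a_1$ and $a_2$ have centers at distance $(a_1+a_2)/2\le m/2$. If all the mass sat at the centers, the interaction per unit mass would be at least $\kappa(\frac12)\ge\frac2\pi$, as for two points. The mass is spread out, but the level sets of $g_i^\circ$ are intervals with almost the same center, and the loss can be bounded through the variance of an interval. The centers of the level sets differ by $\frac12$ according to parity, so we orient each block to lean toward the other.

\begin{proof}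
Put $a'=a_1+a_2$, $I_1=\{1,\dots,a_1\}$, $I_2=\{a_1+1,\dots,a'\}$, with centers $c_1=\frac{a_1+1}2$ and $c_2=a_1+\frac{a_2+1}2$, so that $c_2-c_1=a'/2$. All points below are regarded as integers. The nonempty level sets $\{g_i^\circ\ge\lambda\}$, $\lambda>0$, are initial segments of \eqref{eq:list}. They are intervals with center $0$ if their size is odd and center $\frac12$ if it is even, and the largest of them is the support.

\emph{Placement.} Define
\[
h_1(t)=\begin{cases}g_1^\circ(t-c_1),&a_1\text{ odd},\\ g_1^\circ(c_1+\frac12-t),&a_1\text{ even},\end{cases}\qquad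
h_2(t)=\begin{cases}g_2^\circ(c_2-t),&a_2\text{ odd},\\ g_2^\circ(t-c_2+\frac12),&a_2\text{ even}.\end{cases}
\]
The arguments are integers. A level set of $g_1^\circ$ with center $\zeta\in\{0,\frac12\}$ is carried to an interval with center $c_1+\zeta$ if $a_1$ is odd and $c_1+\frac12-\zeta$ if $a_1$ is even. In both cases the support goes to the interval of $a_1$ points with center $c_1$, which is $I_1$, and every level set of $h_1$ has center $c_1+\delta_1$ with $\delta_1\in\{0,\frac12\}$. For $h_2$ the centers are $c_2-\zeta$ if $a_2$ is odd and $c_2-\frac12+\zeta$ if $a_2$ is even. So $h_2$ has support $I_2$, and every level set has center $c_2-\delta_2$ with $\delta_2\in\{0,\frac12\}$.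

\emph{Interaction of two level sets.} Let $B_1,B_2$ be nonempty level sets of $h_1,h_2$, of sizes $b_1,b_2$. We claim
\begin{equation}\label{eq:levels}
\sum_{x\in B_1,\ y\in B_2}k(y-x)\ge\theta_1b_1b_2 .
\end{equation}
Write $x=c_1+\delta_1+\xi_1$ and $y=c_2-\delta_2+\xi_2$, where $\xi_i$ runs over $-\frac{b_i-1}2,-\frac{b_i-1}2+1,\dots,\frac{b_i-1}2$, and let $z=(\xi_2-\xi_1)/m$. Since $b_1+b_2\le a'\le m$,
\[
|z|\le\frac1m\Big(\frac{b_1+b_2}2-1\Big)<\frac12,\qquad 0<\frac{y-x}m=\frac{a'/2-\delta_1-\delta_2}m+z\le\frac12+z<1 .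
\]
By Lemma~\ref{lem:lobes}(i), $k(y-x)\ge\kappa(\frac12+z)$. Choose $(x,y)$ uniformly in $B_1\times B_2$. Then $\xi_1,\xi_2$ are independent and symmetric about $0$, so $z$ and $-z$ have the same distribution, and the mean of $k(y-x)$ is at least the mean of $\psi(z)=\frac12[\kappa(\frac12+z)+\kappa(\frac12-z)]$. By Lemma~\ref{lem:lobes}(i) and $\sin\pi(\frac12\pm z)=\cos\pi z$,
\begin{equation}\label{eq:psi}
\psi(z)\ge\frac{\cos\pi z}{2\pi}\Big[\frac1{\frac12+z}+\frac1{\frac12-z}\Big]=\frac2\pi\cdot\frac{\cos\pi z}{1-4z^2}\qquad(|z|<\tfrac12).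
\end{equation}
In Euler's product $\cos\pi z=\prod_{l\ge1}\big(1-\frac{4z^2}{(2l-1)^2}\big)$ the first factor is $1-4z^2$. Using $\prod(1-\alpha_l)\ge1-\sum\alpha_l$ for $\alpha_l\in[0,1]$ and $\sum_{l\ge1}(2l-1)^{-2}=\frac{\pi^2}8$, we obtain
\[
\psi(z)\ge\frac2\pi\prod_{l\ge2}\Big(1-\frac{4z^2}{(2l-1)^2}\Big)\ge\frac2\pi\Big(1-\Big(\frac{\pi^2}8-1\Big)4z^2\Big).
\]
The uniform distribution on $b$ consecutive integers has variance $\frac{b^2-1}{12}$, so the mean of $(\xi_2-\xi_1)^2$ is $\frac{b_1^2-1}{12}+\frac{b_2^2-1}{12}\le\frac{(b_1+b_2)^2}{12}\le\frac{m^2}{12}$, and the mean of $4z^2$ is at most $\frac13$. The mean of $\psi(z)$ is therefore at least $\frac2\pi\big(1-\frac13(\frac{\pi^2}8-1)\big)=\theta_1$, which is \eqref{eq:levels}.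

\emph{Summing the layers.} Let $B_i(\lambda)=\{h_i\ge\lambda\}$. Then $h_i(x)=\int_0^\infty1_{B_i(\lambda)}(x)\,d\lambda$ and $\int_0^\infty|B_i(\lambda)|\,d\lambda=\|h_i\|_1=\|g_i\|_1$. Integrating \eqref{eq:levels} over both levels gives $Q(h_1,h_2)\ge\theta_1\|g_1\|_1\|g_2\|_1$.

\emph{Conclusion.} Let $h=h_1+h_2$. Each $h_i$ is a translate or a reflection of $g_i^\circ$, so $Q(h_i)=Q(g_i^\circ)$, and the left side of the lemma is at most $Q(h_1)+Q(h_2)+2Q(h_1,h_2)=Q(h)$. The support of $h$ is an interval with $a'\le m$ points, so $Q(h)=Q_0(h)\le Q(h^\circ)$ by Lemma~\ref{lem:short} and \eqref{eq:Q0}. Both $g_1,g_2$ and $h_1,h_2$ have disjoint supports, so $h$ and $g$ take the same values with the same multiplicities, and $h^\circ=g^\circ$.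
\end{proof}

\section{Splitting a set with two distant points}\label{sec:split}

Put $\theta_0=0.58$ and $\eta=0.28$, the bound for side lobes in (K3).

\begin{lemma}\label{lem:split}
Let $n\ge4$, and let $g\ge0$ have support $S$ containing points $x,y$ with $|x-y|_M\ge2m$. Then $S$ is the disjoint union of nonempty sets $S_1,S_2$ such that $g_i=g1_{S_i}$ satisfy
\[
Q(g_1,g_2)\le\theta_0\,\|g_1\|_1\|g_2\|_1 .
\]
\end{lemma}

An arbitrary cut between $x$ and $y$ need not work, since much of the mass may lie close to the cut on both sides. We try three partitions. If cutting off $x$ alone fails, then $x$ interacts strongly with $g$, so a large part of the mass is close to $x$. If cutting off $y$ also fails, the same is true near $y$. Then almost all the mass sits in two tight clusters around distant points, and cutting between them succeeds.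

\begin{proof}
Normalize $\|g\|_1=1$, and suppose that the partitions with $S_1=\{x\}$ and with $S_1=\{y\}$ both violate the inequality. For the first, dividing by $g_x>0$ gives $\sum_{t\ne x}g_tk(x-t)>\theta_0(1-g_x)$. With $k_+=\max(k,0)$ and $k(0)=1$,
\[
X:=\sum_tg_t\,k_+(x-t)>g_x+\theta_0(1-g_x)\ge\theta_0,
\]
and the same argument at $y$ gives $Y:=\sum_tg_t\,k_+(y-t)>\theta_0$.

\emph{Two clusters.} Let $A=\{t\in S:|x-t|_M<m\}$ and $B=\{t\in S:|y-t|_M<m\}$. They are disjoint by the triangle inequality. Let $C=S\setminus(A\cup B)$, and let $\alpha,\beta,\gamma$ be the sums of $g$ over $A,B,C$, so that $\alpha+\beta+\gamma=1$. To measure how tight the clusters are, put $\ell_t=1-k(x-t)$ for $t\in A$ and $\ell_t=1-k(y-t)$ for $t\in B$. By (K1), $\ell_t\in[0,1]$. Let $L_A=\sum_Ag_t\ell_t$ and $L_B=\sum_Bg_t\ell_t$. A point of $S$ outside $A$ has distance at least $m$ from $x$, so $k_+(x-t)\le\eta$ by (K3); the same holds for $B$ and $y$. Hence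
\[
\theta_0<X\le\alpha-L_A+\eta(\beta+\gamma),\qquad \theta_0<Y\le\beta-L_B+\eta(\alpha+\gamma).
\]
The first inequality gives $\theta_0<\alpha+\eta(1-\alpha)$, the second the same for $\beta$, so
\begin{equation}\label{eq:mass}
\alpha,\ \beta>\frac{\theta_0-\eta}{1-\eta}=\frac5{12}.
\end{equation}
Adding the two inequalities gives $2\theta_0<(1-\gamma)-L_A-L_B+\eta(1+\gamma)$, that is,
\begin{equation}\label{eq:loss}
L_A+L_B+(1-\eta)\gamma<1+\eta-2\theta_0=0.12 .
\end{equation}

\emph{Interaction between the clusters.} A point of $A$ and a point of $B$ may be close to each other, but then they cannot both be close to their centers. Precisely,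
\begin{equation}\label{eq:claim}
k(t-t')\le\eta+\ell_t+\ell_{t'}\qquad(t\in A,\ t'\in B).
\end{equation}
If $|t-t'|_M\ge m$, this follows from (K3). Otherwise the numbers $u=|x-t|_M/m$, $v=|y-t'|_M/m$, $w=|t-t'|_M/m$ lie in $[0,1)$, and $u+v+w\ge2$ by the triangle inequality. Sort them as $u_1\le u_2\le u_3$. Then $u_3\ge\frac23$, and $2u_2\ge u_1+u_2\ge2-u_3>1$ gives $u_2>\frac12$. By Lemma~\ref{lem:lobes}(i) and (iii),
\[
\kappa(u)+\kappa(v)+\kappa(w)\le1+0.654+0.434<2+\eta .
\]
Since $k(t-t')=\kappa(w)$, $\ell_t=1-\kappa(u)$ and $\ell_{t'}=1-\kappa(v)$, this is \eqref{eq:claim}.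

\emph{The third partition.} Take $S_1=A\ni x$ and $S_2=B\cup C\ni y$. Use \eqref{eq:claim} on $A\times B$ and $k\le1$ on $A\times C$:
\[
\frac{Q(g_1,g_2)}{\|g_1\|_1\|g_2\|_1}\le\frac{\eta\alpha\beta+\beta L_A+\alpha L_B+\alpha\gamma}{\alpha(\beta+\gamma)}=\eta+\frac{(1-\eta)\gamma+L_B}{\beta+\gamma}+\frac{\beta}{\alpha(\beta+\gamma)}L_A .
\]
By \eqref{eq:mass}, $\frac1{\beta+\gamma}\le\frac1\beta<\frac{12}5$ and $\frac\beta{\alpha(\beta+\gamma)}\le\frac1\alpha<\frac{12}5$. By \eqref{eq:loss}, the right side is at most $0.28+\frac{12}5\cdot0.12=0.568<\theta_0$.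
\end{proof}

\begin{remark}
The margin between $\theta_0$ and $\theta_1$ explains the averaging in Lemma~\ref{lem:glue}. The right side of \eqref{eq:psi} tends to $\frac12$ as $|z|\to\frac12$, so a worst-case bound there yields only the constant $\frac12$. With $\theta_0$ replaced by $\frac12$, the last estimate above would read $0.28+\frac{0.72}{0.22}\cdot0.28>1$, which is useless.
\end{remark}

\section{Intervals are optimal}\label{sec:a}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We use induction on $|S|$. There are two cases, and $|S|=1$ falls under the first.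

\emph{Case I: $n\le3$, or all distances in $S$ are less than $2m$.} By (K2), $k\le k_0$ on all differences of points of $S$. Since $g\ge0$, \eqref{eq:Q0} gives
\begin{equation}\label{eq:caseI}
Q(g)\le Q_0(g)\le Q(g^\circ).
\end{equation}

\emph{Case II: $n\ge4$, and $S$ has two points at distance at least $2m$.} Take $g_1,g_2$ from Lemma~\ref{lem:split}. Their supports are nonempty, disjoint and smaller than $S$. By the induction hypothesis, $\theta_0<\theta_1$ and Lemma~\ref{lem:glue},
\begin{align*}
Q(g)&=Q(g_1)+Q(g_2)+2Q(g_1,g_2)\le Q(g_1^\circ)+Q(g_2^\circ)+2\theta_0\|g_1\|_1\|g_2\|_1\\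
&<Q(g_1^\circ)+Q(g_2^\circ)+2\theta_1\|g_1\|_1\|g_2\|_1\le Q(g^\circ).\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $|T|=a$, take representatives in $\{0,\dots,N-1\}$, and let $f$ be a real unit maximizer in \eqref{eq:form}. If $g\ge0$ on $\mathbb{Z}_M$ has $\|g\|_2=1$ and at most $a$ nonzero values, then $Q(g^\circ)\le m\lambda^*$ by Lemma~\ref{lem:short}.

\emph{$n$ even.} Define $\tau:T\to\mathbb{Z}_{2N}$ by $\tau(t)=t$ if $f_t\ge0$ and $\tau(t)=t+N$ if $f_t<0$. Reduction modulo $N$ inverts $\tau$, so $\tau$ is injective. Let $g_{\tau(t)}=|f_t|$, and $g=0$ off $\tau(T)$. Since $k(j\pm N)=-k(j)$, each term satisfies $|f_t||f_s|k(\tau(t)-\tau(s))=f_tf_sk(t-s)$. By Proposition~\ref{prop:key},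
\[
m\|P_WP_T\|^2=Q(g)\le Q(g^\circ)\le m\lambda^* .
\]

\emph{$n$ odd, $f$ of one sign.} Extend $f$ by zero to $\mathbb{Z}_N$. The same chain holds with $g=|f|$.

\emph{$n$ odd, $f$ of both signs.} Write $f=f_+-f_-$ with $f_\pm\ge0$ nonzero and of disjoint supports. The sign pattern is itself a partition into weakly interacting parts: (K4) gives $-Q(f_+,f_-)\le\frac13\|f_+\|_1\|f_-\|_1$. By Proposition~\ref{prop:key}, $\frac13<\theta_1$ and Lemma~\ref{lem:glue},
\begin{align*}
m\|P_WP_T\|^2&=Q(f_+)+Q(f_-)-2Q(f_+,f_-)\le Q(f_+^\circ)+Q(f_-^\circ)+\tfrac23\|f_+\|_1\|f_-\|_1\\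
&<Q(|f|^\circ)\le m\lambda^* .\qedhere
\end{align*}
\end{proof}

\begin{remark}
For $n=2$ the kernel $k(j)=\cos(2\pi j/M)$ is itself decreasing in $|j|_M$. Lemma~\ref{lem:riesz} then gives $Q(g)\le Q(g^\circ)$ for all $g\ge0$, and the even case above needs no bound on $a$. For $n\ge4$ the bound $|S|\le m$ enters through \eqref{eq:Q0} and Lemma~\ref{lem:glue}.
\end{remark}

\section{Only intervals are optimal}\label{sec:unique}

Lemma~\ref{lem:riesz} does not describe its cases of equality. We therefore show first that an extremal support is short enough to be unrolled onto the integers, where closing the gaps gives a direct comparison with the interval.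

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Every one-point set is an interval, so let $a\ge2$, $|T|=a$ and $\|P_WP_T\|^2=\lambda^*$. In the proof of (a), the case of odd $n$ and both signs gave a strict inequality, so it does not occur. Hence there is $g\ge0$ on $\mathbb{Z}_M$ with $\|g\|_2=1$ and $Q(g)=Q(g^\circ)=m\lambda^*$, whose support $S$ lies in $T$ for odd $n$ and in $\tau(T)$ for even $n$.

\emph{Step 1: $|S|=a$.} Translated into $\{1,\dots,a\}$, the function $g^\circ$ is a unit vector $v\ge0$ that maximizes the quadratic form of $K_a$, so $K_av=m\lambda^*v$. All entries of $K_a$ are positive by Lemma~\ref{lem:short}, so every entry of $K_av$ is positive, and so is every entry of $v$. Thus $|S|=a$, and $S=T$ or $S=\tau(T)$.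

\emph{Step 2: all distances in $S$ are at most $m$.} If $n\ge4$, all distances in $S$ are less than $2m$ by the strict part of Proposition~\ref{prop:key}. So Case I applies for every $n$, and equality holds in \eqref{eq:caseI}. Since $g>0$ on $S$ and $k\le k_0$ on the differences of $S$, the equality $Q(g)=Q_0(g)$ forces $k(t-s)=k_0(t-s)$ for $t,s\in S$. A distance greater than $m$ would give $k(t-s)<0$ by (K2), while $k_0\ge0$.

\emph{Step 3: unrolling.} Fix $x_0\in S$. By Step 2, $S=\{x_0+s_1,\dots,x_0+s_a\}$ with integers $-m\le s_1<\dots<s_a\le m$. We claim that $|s_i-s_j|\le M/2$ for all $i,j$, so that $|s_i-s_j|_M=|s_i-s_j|$. If $n\ne3$, then $|s_i-s_j|\le2m\le M/2$ by \eqref{eq:M}. Let $n=3$, so $M=3m$, and suppose that $s_j-s_i>\frac{3m}2$. The distance on the cycle is then $3m-(s_j-s_i)$, which is at most $m$ by Step 2. So $s_j-s_i\ge2m$, which forces $s_j=m$ and $s_i=-m$. Then $m$ is an integer, and $S$ contains the three equally spaced points $x_0$, $x_0\pm m$ of $\mathbb{Z}_{3m}$. A further point lies strictly between two of them; by symmetry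 let it be $x_0+r$ with $0<r<m$. Its distance from $x_0-m$ is $\min(m+r,2m-r)>m$, contrary to Step 2. Hence $S=\{x_0,x_0\pm m\}$, and $Q(g)=\|g\|_2^2=1$ because $k(\pm m)=0$. But $Q(g^\circ)>1$, because $v$ and the off-diagonal entries of $K_a$ are positive. This contradiction proves the claim.

\emph{Step 4: closing the gaps.} Put $y_i=g_{x_0+s_i}>0$. Since $|s_i-s_j|\ge|i-j|$ and $|i-j|<m$, (K1) gives $k_0(s_i-s_j)\le k_0(i-j)=k(i-j)$. Therefore
\[
m\lambda^*=Q_0(g)=\sum_{i,j}y_iy_j\,k_0(s_i-s_j)\le\sum_{i,j}y_iy_j\,k(i-j)\le m\lambda^* .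
\]
Equality forces $k_0(s_i-s_j)=k(i-j)>0$ for all $i,j$. By (K1), $k_0$ takes each positive value at only one distance, so $|s_i-s_j|=|i-j|$. Thus $S$ is an interval of $\mathbb{Z}_M$, and its reduction modulo $N$, which is $T$, is an interval of $\mathbb{Z}_N$.
\end{proof}

\section{The continuous case}\label{sec:cont}

As $n\to\infty$, formula \eqref{eq:closed} shows that $\kappa_n(u)\to\operatorname{sinc}u=\frac{\sin\pi u}{\pi u}$, the kernel of band-limiting on the line. We approximate $T$ by a union of grid cells and pass to this limit. The only tool is the Hilbert--Schmidt bound: an integral operator on $L^2(\mathbb{R})$ with kernel $G$ has norm at most $\|G\|_{L^2(\mathbb{R}^2)}$. Consequently the norms of two such operators differ by at most the $L^2$ norm of the difference of their kernels.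

\begin{proof}[Proof of Corollary~\ref{cor:cont}]
If $|W|=0$ or $|T|=0$, both norms vanish. Otherwise both measures are positive and finite. Multiplication by $e^{2\pi ibt}$ translates $W$ and commutes with $P_T$, and the unitary map $f(t)\mapsto\rho^{1/2}f(\rho t)$ carries the pair $(T,W)$ to $(\rho^{-1}T,\rho W)$. Taking $\rho=1/|W|$, we may assume $W=[-\frac12,\frac12]$ and $|T|=\tau\in(0,1]$. Then $P_W$ is convolution with $\operatorname{sinc}x=\int_{-1/2}^{1/2}e^{2\pi iwx}\,dw$. This formula gives $|\operatorname{sinc}|\le1$ and $|\operatorname{sinc}'|\le\pi$. For $U$ of finite measure, $\Lambda(U):=\|P_WP_U\|^2=\|P_UP_WP_U\|$ is the norm of the operator with kernel $1_U(x)\operatorname{sinc}(x-y)1_U(y)$. If $U\subseteq U'$, then $P_U=P_{U'}P_U$, so $\Lambda(U)\le\Lambda(U')$.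

\emph{Approximation.} Let $0<\varepsilon<\tau$. Since $T$ has finite measure, there is a finite union $U$ of intervals $[r,r')$ with rational endpoints such that $|T\triangle U|<\varepsilon/3$. If $|U|\le\tau$, let $T'=U$. Otherwise $\tau<|U|<\tau+\varepsilon/3$, and by continuity of $r\mapsto|U\cap(-\infty,r)|$ there is a rational $r$ for which $T'=U\cap(-\infty,r)$ has $\tau-\varepsilon/3<|T'|\le\tau$. In both cases $T'$ is a finite union of the same kind, $0<|T'|\le\tau$, and $|T\triangle T'|<\varepsilon$. From
\[
1_T(x)1_T(y)-1_{T'}(x)1_{T'}(y)=(1_T-1_{T'})(x)\,1_T(y)+1_{T'}(x)\,(1_T-1_{T'})(y)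
\]
we get $|(T\times T)\triangle(T'\times T')|\le|T\triangle T'|\,(|T|+|T'|)\le2\varepsilon$, and hence $|\Lambda(T)-\Lambda(T')|\le\sqrt{2\varepsilon}$.

\emph{Discretization.} Let $q$ be any positive multiple of a common denominator of the endpoints. Then $T'=\bigcup_{i\in J}D_i$ with $D_i=[\frac iq,\frac{i+1}q)$ and $J\subset\mathbb{Z}$ finite, and $|J|=q|T'|\le q$. Let $A_J=\frac1q\big(\operatorname{sinc}\frac{i-j}q\big)_{i,j\in J}$. Consider the operator whose kernel equals $\operatorname{sinc}\frac{i-j}q$ on $D_i\times D_j$ for $i,j\in J$ and vanishes elsewhere. It maps into the span of the orthonormal functions $\sqrt q\,1_{D_i}$, $i\in J$, annihilates the orthogonal complement of this span, and has matrix $A_J$ on it; so its norm is $\|A_J\|$. On $D_i\times D_j$ we have $|x-y-\frac{i-j}q|<\frac1q$, so the two kernels differ by at most $\pi/q$ on $T'\times T'$, a set of measure at most $1$. Thus $|\Lambda(T')-\|A_J\||\le\pi/q$. The same estimate holds for $[0,|T'|)$ and $J_0=\{0,\dots,|J|-1\}$.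

\emph{Comparison.} Let $n$ be so large that the elements of $J$ are distinct modulo $N=nq$. Apply Theorem~\ref{thm:main}(a) in $\mathbb{Z}_N$ with an interval of $n$ frequencies and $a=|J|\le q=N/n$; this is where $|W|\,|T|\le1$ is used. Here $m=q$, and by Proposition~\ref{prop:reduce} the norm of $\frac1q\big(\kappa_n(\frac{i-j}q)\big)_{i,j\in J}$ is at most the norm of the same matrix on $J_0$. The entries converge as $n\to\infty$, so $\|A_J\|\le\|A_{J_0}\|$. Combining the estimates,
\[
\Lambda(T)\le\Lambda([0,|T'|])+\frac{2\pi}q+\sqrt{2\varepsilon}\le\Lambda([0,\tau])+\frac{2\pi}q+\sqrt{2\varepsilon}.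
\]
Let $q\to\infty$ and then $\varepsilon\to0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{UP}
\emph{Uncertainty Principles and Signal Recovery},
\texttt{http://circuit.ucsd.edu/\textasciitilde massimo/ECE287C/Handouts\_files/DohonoStark.pdf}.

\end{thebibliography}
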